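# Infinite minimal non-$T$ groups

## 1. Subnormal subgroups, transitivity of normality, minimal failure

**Definition (subnormal, defect).** A subgroup $H$ of a group $G$ is *subnormal* if there is a finite chain $H=H_0\lhd H_1\lhd\cdots\lhd H_d=G$. The least possible $d$ is the *defect* of $H$ in $G$.

For example, let $D_8=\langle a,b\mid a^4=b^2=1,\ bab^{-1}=a^{-1}\rangle$ be the dihedral group of order $8$. Then $\langle b\rangle\lhd\langle b,a^2\rangle\lhd D_8$, because $\langle b,a^2\rangle$ is abelian of order $4$, hence of index $2$. But $aba^{-1}=a^2b\notin\langle b\rangle$. So $\langle b\rangle$ is subnormal of defect $2$.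

**Definition ($T$-group).** A group $G$ has the *$T$-property*, or is a *$T$-group*, if all its subnormal subgroups are normal; equivalently, if normality in $G$ is a transitive relation.

Abelian groups and simple groups are $T$-groups (in a simple group the subnormal subgroups are $1$ and the whole group). The symmetric group $S_3$ is a $T$-group: its subnormal subgroups are $1$, $A_3$, $S_3$. The group $D_8$ is not.

**Definition (minimal non-$\mathfrak X$).** Let $\mathfrak X$ be a class of groups. A group is *minimal non-$\mathfrak X$* if it is not an $\mathfrak X$-group but all its proper subgroups are. So a *minimal non-$T$ group* is a group that is not a $T$-group but all of whose proper subgroups are $T$-groups.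

The group $D_8$ is minimal non-$T$: its proper subgroups have order at most $4$, so they are abelian.

**Definition (local property).** A property $\mathfrak X$ is *local* if $G$ belongs to $\mathfrak X$ whenever every finite subset of $G$ lies in some $\mathfrak X$-subgroup of $G$.

Being abelian is local. Being finite is not: in the group of all complex roots of unity every finite subset lies in a finite subgroup, but the group is infinite.

**Definition (section).** A *section* of $G$ is a factor group $H/K$ with $K\unlhd H\le G$; it is a *simple section* if it is a simple group.

For example $A_4/V_4$, of order $3$, is a simple section of $S_4$. The simple sections of $\mathbb Z$ are exactly the groups of prime order. An infinite simple group is an infinite simple section of itself.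

**Definition (locally cyclic).** A group is *locally cyclic* if all its finitely generated subgroups are cyclic. The additive group $\mathbb Q$ is an example. Locally cyclic groups are abelian.

We can now pose the problem, which is taken from the paper "A Note On Groups Whose Proper Large Subgroups Have A Transitive Normality Relation". The group $D_8$ is a finite minimal non-$T$ group. **Problem.** *Are there infinite ones? That is, is there an infinite group which is not a $T$-group but all of whose proper subgroups are $T$-groups?*

## 2. Small groups, and infinite groups that do not work

**Finite groups.** We have seen $D_8$. The alternating group $A_4$ is also minimal non-$T$: its proper subgroups have order $1,2,3,4$ and are abelian, while a subgroup of order $2$ is normal in $V_4\lhd A_4$ but not in $A_4$. The group $S_4$ is not a $T$-group, for the subgroups of order $2$ in $V_4$ are subnormal and not normal, but it is not minimal, as it contains $A_4$. The note quotes that finite minimal non-$T$ groups are soluble, since any finite group all of whose proper subgroups are supersoluble is soluble.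

**The infinite dihedral group.** Let $D_\infty=\langle a,b\mid b^2=1,\ bab^{-1}=a^{-1}\rangle$. Then $\langle a^4,b\rangle\lhd\langle a^2,b\rangle\lhd D_\infty$ (each has index $2$ in the next), but $aba^{-1}=a^2b\notin\langle a^4,b\rangle$. So $D_\infty$ is not a $T$-group. But neither is its proper subgroup $\langle a^3,b\rangle\cong D_\infty$. In general a minimal non-$T$ group is isomorphic to none of its proper subgroups. This also excludes free groups of rank at least $2$, since $\langle a^2, b^2, c^2,\dots\rangle$ is a proper subgroup of the free group on $a,b,c,\dots$ and is free of the same rank.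

**Restrictions quoted in the note.** The $T$-property is local. Hence every minimal non-$T$ group is countable: in an uncountable group each finite subset generates a countable, hence proper, subgroup, so if all proper subgroups are $T$-groups, the group is a $T$-group. A locally finite group all of whose proper subgroups are $T$-groups is either finite or a $T$-group (reference [11] of the note). A group with no infinite simple sections all of whose proper subgroups are $T$-groups is either finite or a $T$-group (reference [2] of the note). So an infinite minimal non-$T$ group cannot be locally finite and must have an infinite simple section.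

## 3. Extensions of a finite minimal non-$T$ group by a simple group

Since an infinite simple section is unavoidable, it is natural to combine an infinite simple group $D$, all of whose proper subgroups are $T$-groups, with the finite obstruction $Q=D_8$. The first thing one writes down is $G=D\times Q$. It is not a $T$-group. But $1\times Q$ is a proper subgroup that is not a $T$-group, so $G$ is not minimal, whatever $D$ is. The same happens for every split extension $D\rtimes Q$ with $D\neq1$. So the quotient $Q$ must be visible only in subgroups *containing* $D$, while all subgroups *not* containing $D$ must be $T$-groups. In a torsion-free group $G$ there is no danger of a complement to $D$, and this is the kind of group we shall build.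

**Theorem A.** *There is an infinite (finitely generated, torsion-free) group which is not a $T$-group but all of whose proper subgroups are $T$-groups.*

**Theorem B.** *Let $Q$ be any finite group. There are $2^{\aleph_0}$ pairwise non-isomorphic finitely generated torsion-free groups $G$ having a normal subgroup $D$ with $G/D\cong Q$ such that:*

1. *$D$ is infinite, non-abelian and simple, and $C_G(D)=1$;*
2. *every subgroup of $G$ not containing $D$ is abelian (indeed locally cyclic);*
3. *if $D\le L\le G$, every non-trivial subnormal subgroup of $L$ contains $D$.*

*For such $G$: $G$ is a $T$-group iff $Q$ is; all proper subgroups of $G$ are $T$-groups iff all proper subgroups of $Q$ are; and hence $G$ is minimal non-$T$ iff $Q$ is minimal non-$T$.*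

Theorem B with $Q=D_8$ gives Theorem A, and in fact $2^{\aleph_0}$ pairwise non-isomorphic infinite minimal non-$T$ groups, all finitely generated and torsion-free. In Section 11 we also prove a supplement, Theorem C, on the structure of arbitrary minimal non-$T$ groups.

The first two steps are pure group theory. They reduce Theorem B to three conditions that can be arranged one element at a time.

**Proposition 1.** *Suppose $D\lhd G$, $G/D\cong Q$ and conditions 2 and 3 of Theorem B hold. Then the last sentence of Theorem B holds.*

*Proof.* Let $L\le G$. If $D\not\le L$, then $L$ is abelian by 2, hence a $T$-group. If $D\le L$, then by 3 the subnormal subgroups of $L$ are $1$ and the preimages of the subnormal subgroups of $L/D$. The subgroup $1$ is normal, and a subgroup containing $D$ is normal in $L$ iff its image is normal in $L/D$. So $L$ is a $T$-group iff $L/D$ is. The subgroups $L$ with $D\le L\le G$ correspond to the subgroups of $Q$, with $G$ itself corresponding to $Q$. So $G$ is a $T$-group iff $Q$ is. Proper subgroups of $G$ not containing $D$ are always $T$-groups, and those containing $D$ correspond to the proper subgroups of $Q$; so all proper subgroups of $G$ are $T$-groups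 iff all proper subgroups of $Q$ are. Both equivalences together give the one on minimality. $\square$

**Proposition 2.** *Let $D\lhd G$ be such that*

* (a) *$G$ is torsion-free and $D$ is infinite and non-abelian;*
* (b) *for all $u,v\in G$, either $\langle u,v\rangle$ is cyclic or $D\le\langle u,v\rangle$;*
* (c) *for each $1\ne u\in G$ there is $g\in D$ with $D\le\langle u,gug^{-1}\rangle$.*

*Then conditions 1, 2, 3 of Theorem B hold.*

*Proof.* *Condition 3.* Let $D\le L$ and let $1\ne Y=Y_0\lhd Y_1\lhd\cdots\lhd Y_k=L$. Take $1\ne u\in Y$ and $g\in D$ as in (c). Suppose $D\le Y_{i+1}$. Then $g\in Y_{i+1}$ normalizes $Y_i$, and $u\in Y\le Y_i$, so $u$ and $gug^{-1}$ lie in $Y_i$, and hence $D\le Y_i$. We have $D\le Y_k=L$; descending, we get $D\le Y_0=Y$.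

*Condition 1.* By condition 3 with $L=D$, every non-trivial normal subgroup of $D$ is $D$; so $D$ is simple. If $1\ne u\in C_G(D)$, then the element $g\in D$ from (c) satisfies $gug^{-1}=u$, so $D\le\langle u\rangle$ is abelian, against (a).

*Condition 2.* If $D\not\le L$, then by (b) any two elements of $L$ generate a cyclic group. So $L$ is abelian, and by induction on the number of generators every finitely generated subgroup of $L$ is cyclic: $\langle g_1,\dots,g_n\rangle=\langle h,g_n\rangle$ with $\langle h\rangle=\langle g_1,\dots,g_{n-1}\rangle$. $\square$

It remains to construct groups satisfying (a), (b), (c). We start from a free group $F$ mapping onto $Q$ with kernel $N$, and form successive quotients of $F$ by relators from $N$, so that the quotient $Q$ survives. A single step must do this: given a non-cyclic subgroup $S$ and an element $t$ of the present group, pass to a quotient in which the image of $S$ contains the image of $t$. When $t$ runs through generators of $N$, the image of $S$ swallows the image of $N$, and that is (b) for one pair. All this must never create torsion, and must not collapse the group. To control this we need groups that have many quotients, and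 these are the hyperbolic ones.

## 4. Hyperbolic and relatively hyperbolic groups

We write $\langle\!\langle\cdot\rangle\!\rangle$ for the normal closure in the whole group, and $|g|_X$ for the length of $g$ with respect to a set $X$ (with $|g|_X=\infty$ if $g\notin\langle X\rangle$).

**Hyperbolic groups.** A finitely generated group is *hyperbolic* if in its Cayley graph, for some $\delta$, each side of every geodesic triangle lies in the $\delta$-neighborhood of the other two sides. Free groups of finite rank are hyperbolic with $\delta=0$. A subgroup $P$ is *quasiconvex* if geodesics between points of $P$ stay at bounded distance from $P$. A finitely generated subgroup of a hyperbolic group that is quasi-isometrically embedded is quasiconvex.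

**Malnormal subgroups.** A subgroup $P\le G$ is *malnormal* if $gPg^{-1}\cap P\ne1$ implies $g\in P$. In the free group on $a,b$ the subgroup $\langle a\rangle$ is malnormal, and $\langle a^2\rangle$ is not, as $a$ normalizes it.

**(F0)** We use the following standard facts on a torsion-free hyperbolic group $G$ (Gromov; Ghys–de la Harpe; Bridson–Haefliger). Every $g\ne1$ lies in a unique maximal cyclic subgroup $A$; $C_G(g)\le A$; $fAf^{-1}\cap A\neq1$ implies $f\in A$; if two maximal cyclic subgroups are not conjugate, then all their conjugates meet trivially; cyclic subgroups are quasiconvex; $G$ has finite cohomological dimension (Rips complex). Moreover, torsion-free virtually cyclic groups are cyclic.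

**Relatively hyperbolic groups.** Let $H_1,\dots,H_r\le G$, let $X\subset G$ be finite such that $X\cup\bigcup H_i$ generates $G$, and consider the natural epimorphism $H_1*\cdots*H_r*F(X)\to G$. In the sense of Osin, $G$ is *hyperbolic relative to* $\{H_1,\dots,H_r\}$ if the kernel is the normal closure of a finite set $\mathcal R$, and there is a constant $c$ such that every word of length $n$ in $X$ and the $H_i$ that represents $1$ in $G$ equals, in the free product, a product of at most $cn$ conjugates of elements of $\mathcal R^{\pm1}$. (For finitely generated $G$ this is equivalent to Bowditch's definition.) For example $H_1*H_2$ is hyperbolic relative to $\{H_1,H_2\}$, with $X=\mathcal R=\emptyset$, and the free group on $a,b$ is hyperbolic relative to $\{\langle a\rangle\}$, with $X=\{b\}$, $\mathcal R=\emptyset$.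

**(F1)** [Bowditch, *Relatively hyperbolic groups*, IJAC 22 (2012), Thm 7.11; cf. Osin, IJAC 16 (2006), Thm 1.5, Cor. 1.7.] Let $G$ be a torsion-free non-cyclic hyperbolic group and $P_1,\dots,P_r$ infinite quasiconvex subgroups with $P_i\cap gP_jg^{-1}=1$ unless $i=j$ and $g\in P_i$. Then $G$ is hyperbolic relative to $\{P_1,\dots,P_r\}$.

In particular, by (F0), *$G$ is hyperbolic relative to any finite set of pairwise non-conjugate non-trivial maximal cyclic subgroups $A_1,\dots,A_r$*.

**Components.** Let $G$, generated by a finite set $X=X^{-1}$, be hyperbolic relative to $\{A_1,\dots,A_r\}$. Put $\mathcal A=\bigsqcup(A_i\setminus\{1\})$ and let $\Gamma=\Gamma(G,X\sqcup\mathcal A)$ be the Cayley graph; letters of $X$ and of the different $A_i\setminus\{1\}$ are regarded as distinct letters. An *$A_i$-component* of a path or cycle in $\Gamma$ is a maximal non-trivial subpath labelled by letters of $A_i\setminus\{1\}$. Two $A_i$-components are *connected* if their vertices lie in the same left coset of $A_i$. A component is *isolated* in a cycle if it is connected to no other component of the cycle.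

**(F2)** [Osin, *Peripheral fillings of relatively hyperbolic groups*, Invent. Math. 167 (2007), Prop. 3.2, geodesic case.] There are a finite symmetric $\Omega\subset G$ and $K>0$ such that: if a cycle in $\Gamma$ is a concatenation $p_1\cdots p_n$, and $I\subseteq\{1,\dots,n\}$ is such that $p_i$ is an isolated component for $i\in I$ and $p_i$ is geodesic (possibly trivial) for $i\notin I$, then
$$\sum_{i\in I}|p_i|_\Omega\le Kn,$$
where $|p_i|_\Omega$ is the $\Omega$-length of the element labelling $p_i$.

We call $p_1,\dots,p_n$ the *sides*. We use (F2) through single edges. An *$A_i$-edge* is an edge labelled by a letter of $A_i\setminus\{1\}$; two $A_i$-edges (same $i$) are *connected* if their vertices lie in the same left coset of $A_i$. For fixed $i$ this is an equivalence relation. An $A_i$-edge of a cycle is *isolated* if it is connected to no other $A_i$-edge of the cycle. Then it is an isolated component: a larger component containing it would contain an adjacent $A_i$-edge, which would be connected to it.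

*Example.* Let $G$ be free on $a,b$, $A=\langle a\rangle$, $X=\{a^{\pm1},b^{\pm1}\}$. The path from $1$ with $A$-edge $a^5$, $X$-edge $b$, $A$-edge $a^3$ has its two $A$-edges in the cosets $A$ and $a^5bA$; they are not connected since $b\notin A$. If the middle edge is instead the $X$-edge $a$, both $A$-edges have their vertices in $A$ and are connected. The cycle consisting of one $A$-edge $a^n$ followed by $n$ $X$-edges $a^{-1}$ has an isolated $A$-edge, and $n+1$ sides; so (F2) says $|a^n|_\Omega\le K(n+1)$. A long isolated edge has to be paid for by many sides.

**(F3)** [Osin, *ibid.*, Thm 1.1.] Let $G$ be finitely generated and hyperbolic relative to $\{E\}$, and let $B\subset G$ be finite. There is a finite $\mathcal F\subset G\setminus\{1\}$ such that for every $R\lhd E$ with $R\cap\mathcal F=\emptyset$, with $M=\langle\!\langle R\rangle\!\rangle$: $E\cap M=R$; $G/M$ is hyperbolic relative to $\{EM/M\}$, where $EM/M\cong E/R$; and $G\to G/M$ is injective on $B$.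

**(F4)** [B. Sun, *Cohomology of group theoretic Dehn fillings I: Cohen–Lyndon type theorems*, J. Algebra 542 (2020) 277–307.] In the situation of (F3), for $R$ avoiding a suitable finite subset of $E\setminus\{1\}$, there is a left transversal $\mathcal T$ of $EM$ in $G$ with $M=\ast_{\tau\in\mathcal T}\,\tau R\tau^{-1}$.

*Example.* Let $G$ be free on $a,b$ and $E=\langle a\rangle$. For $R=\langle a^n\rangle$ the quotient $G/M$ is $\mathbb Z/n*\mathbb Z$, and $E\cap M=R$. For $R=E$, $M$ is the kernel of $G\to\langle b\rangle$, $a\mapsto1$; it is free on the elements $b^kab^{-k}$, $k\in\mathbb Z$. This is the decomposition in (F4) with $EM=M$ and $\mathcal T=\{b^k\mid k\in\mathbb Z\}$.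

**(F5)** [Osin, *Relatively hyperbolic groups*, Mem. AMS 843 (2006), Cor. 2.41.] A group hyperbolic relative to a hyperbolic group is hyperbolic.

## 5. Forcing one element into one subgroup: what the relator must avoid

In Sections 5–9, $G$ is a torsion-free non-cyclic hyperbolic group. The goal is Lemma 6 below: for a non-cyclic $S\le G$ and $t\in G$, a relator $r\in StS$ such that $G/\langle\!\langle r\rangle\!\rangle$ is again torsion-free hyperbolic, with the image of $S$ non-cyclic, and injective on a prescribed finite set. Any relation $s_1ts_2=s_3$ with $s_i\in S$ puts $t$ into the image of $S$. So why not take just any such relation?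

Let $G$ be free on $a,b$, $S=\langle a^2,b\rangle$ and $t=a$. The relator $t\cdot a^2=a^3$ gives $\mathbb Z/3*\mathbb Z$, which has torsion. The relator $t\cdot a^{-2}=a^{-1}$ gives $\langle b\rangle$, in which the image of $S$ is cyclic. Both relators lie in $StS$.

Facts (F3) and (F5) suggest to find a malnormal quasiconvex subgroup $E$ containing the relator $r$, to let $R$ be the normal closure of $r$ in $E$, and to kill $R$. What should $E$ be? We need $R$ to avoid a finite set $\mathcal F$ over which we have no control, and we want $E/R$ to be torsion-free and hyperbolic.

* *$E$ infinite cyclic.* The only subgroups $R\le E$ with $E/R$ torsion-free are $1$ and $E$. The first is useless, and the second meets $\mathcal F$ as soon as $\mathcal F\cap E\neq\emptyset$.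
* *$E$ free on $x,y$, with $R$ generated as a normal subgroup by $xy^{-L}$.* Here $E/R\cong\mathbb Z$, so $R$ contains the commutator $xyx^{-1}y^{-1}$ for every $L$. If this element is in $\mathcal F$, no $L$ helps.
* *$E$ free on $x,y,z$, with $x$ replaced by a word in $y,z$ that depends on $\mathcal F$.* Now $E/R$ is free on $y,z$, and the obstruction above disappears.

With $x\in StS$, $y,z\in S$ and $r=xU^{-1}$, $U=y^Lz^L$, the relation $r=1$ puts $t$ into the image of $S$. So two things are needed: the subgroup $E$ (Lemma 5, prepared by Lemmas 3 and 4), and the proof that $U=y^Lz^L$ does what we want (Lemma 6).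

## 6. Paths with long peripheral edges

Suppose that $G$ is hyperbolic relative to maximal cyclic subgroups $A_1,\dots,A_r$, that $X$ is a finite symmetric generating set, and let $\Omega$, $K$ be as in (F2).

**Definition (admissible path).** An *admissible path* is a path $p=p_1u_1p_2u_2\cdots u_{k-1}p_k$ $(k\ge1)$ in $\Gamma$ such that

* each $p_j$ is an edge labelled by some $b_j\in A_{i_j}\setminus\{1\}$ with $|b_j|_\Omega\ge20K$;
* each $u_j$ is trivial, or an edge labelled by a letter of $X$ that is $\neq1$ in $G$;
* $p_j$ and $p_{j+1}$ are not connected (in particular this holds if $i_j\ne i_{j+1}$).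

The $p_j$ are exactly the $\mathcal A$-edges of $p$; we call them its *long edges*, and the $u_j$ its *separators*. All edges occurring have distinct endpoints, so they are geodesic.

*Example.* In the free group on $a,b$, with $A_1=\langle a\rangle$, the path labelled $a^n,b,a^n,b,a^n$ (with $b\in X$) is admissible as soon as $|a^n|_\Omega\ge20K$. That is the case for large $n$, since the powers of $a$ are distinct and balls for the finite set $\Omega$ are finite.

**Lemma 3.** *Let $p$ be admissible with $k$ long edges. Then (i) the $p_j$ are pairwise not connected; (ii) $|p_-^{-1}p_+|_{X\cup\mathcal A}\ge k/2$, where $p_-$, $p_+$ are the endpoints of $p$.*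

*Proof.* **(i)** Otherwise choose $s<l$ with $p_s,p_l$ connected and $d=l-s$ minimal. Then $d\ge2$ by the definition of admissibility. The vertices $(p_l)_-$ and $(p_s)_+$ lie in the same left coset of $A_{i_s}$, so there is $e$, trivial or an edge with label in $A_{i_s}$, from $(p_l)_-$ to $(p_s)_+$. Consider the cycle
$$u_s\,p_{s+1}\,u_{s+1}\cdots p_{l-1}\,u_{l-1}\,e .$$
By minimality of $d$ the edges $p_{s+1},\dots,p_{l-1}$ are pairwise not connected. None is connected to $e$, since that would mean being connected to $p_s$, at a distance smaller than $d$. So these $d-1$ edges are isolated. The cycle has at most $d+(d-1)+1=2d$ sides, all geodesic. By (F2), $(d-1)\cdot20K\le2dK\le4(d-1)K$, a contradiction.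

**(ii)** Let $\gamma$ be a geodesic from $p_-$ to $p_+$ and let $m$ be the number of $p_j$ that are connected to an edge of $\gamma$. By (i), an edge of $\gamma$ is connected to at most one $p_j$; so $|\gamma|\ge m$. The other $k-m$ long edges are isolated in the cycle $p\gamma^{-1}$: they are connected neither to each other or to further long edges, by (i), nor to edges of $\gamma$. Taking $\gamma$ as one side, the cycle has at most $k+(k-1)+1=2k$ sides. So $(k-m)\cdot20K\le2kK$, that is, $m\ge 9k/10\ge k/2$. $\square$

## 7. Non-conjugate maximal cyclic subgroups that meet $S$

The purpose of this step is to supply $S$ with as many independent directions as we like.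

**Lemma 4.** *Let $S\le G$ be non-cyclic. For each $r\ge1$ there are $\alpha_1,\dots,\alpha_r\in S\setminus\{1\}$ whose maximal cyclic subgroups $A_1,\dots,A_r$ are pairwise non-conjugate in $G$.*

*Proof.* We use induction on $r$; for $r=1$ take any $\alpha_1\in S\setminus\{1\}$. Let $\alpha_1,\dots,\alpha_r$ be given, $r\ge1$. By (F0) and (F1), $G$ is hyperbolic relative to $\{A_1,\dots,A_r\}$. As $S$ is not cyclic, there is $s\in S\setminus A_1$. Choose $X$ containing $s^{\pm1}$, then take $\Omega,K$ from (F2), and then $n$ with $|\alpha_1^n|_\Omega\ge20K$; this is possible because $\alpha_1$ has infinite order and $\Omega$-balls are finite. Put $g=\alpha_1^ns\in S$.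

Consider the path labelled $\alpha_1^n\,s\,\alpha_1^n\,s\cdots\alpha_1^n$ with $m$ long edges. If a long edge ends in $v$, the next one starts in $vs\notin vA_1$; so consecutive long edges are not connected and the path is admissible. It represents $g^ms^{-1}$. By Lemma 3(ii),
$$|g^m|_{X\cup\mathcal A}\ge\tfrac m2-1\qquad\text{for all }m\ge1 .$$
If we had $g=fcf^{-1}$ with $c\in A_i$, then $g^m=fc^mf^{-1}$ would have length at most $2|f|_{X\cup\mathcal A}+1$ for all $m$, a contradiction. So $g$ lies in no conjugate of any $A_i$; in particular $g\ne1$, and its maximal cyclic subgroup is conjugate to none of $A_1,\dots,A_r$. So $\alpha_{r+1}=g$ works. $\square$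

## 8. A malnormal free subgroup of rank three

**Lemma 5.** *Let $S\le G$ be non-cyclic and $1\ne t\in G$. There are $x\in StS$ and $y,z\in S$ such that $E=\langle x,y,z\rangle$ is free with basis $x,y,z$ and $G$ is hyperbolic relative to $\{E\}$.*

*Proof.* **Step 1: the elements.** Take $\alpha_1,\dots,\alpha_9\in S$ and $A_1,\dots,A_9$ from Lemma 4. Then $G$ is hyperbolic relative to $\{A_1,\dots,A_9\}$. Choose $X$ containing $t^{\pm1}$, then $\Omega,K$, and then $n$ with $|\alpha_i^n|_\Omega\ge20K$ for all $i$. Let $\beta_i=\alpha_i^n$ and
$$x=\beta_1\,t\,\beta_2\beta_3,\qquad y=\beta_4\beta_5\beta_6,\qquad z=\beta_7\beta_8\beta_9 .$$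
Then $x\in StS$ and $y,z\in S$.

**Step 2: reduced words are admissible paths.** Read a reduced word $w$ of length $\ell\ge1$ in $x^{\pm1},y^{\pm1},z^{\pm1}$ as a path in $\Gamma$ with $3\ell$ edges labelled $\beta_i^{\pm1}$, which we say are of *type* $i$, and possibly $X$-edges $t^{\pm1}$ between them. For example $xy^{-1}$ has the types $1,2,3,6,5,4$, with $t$ between the first two edges. The ordered pair $(\lambda,\mu)$ of types of two consecutive $\beta$-edges is of one of two kinds.

* *Inner*, inside a letter of $w$: it is one of $(1,2),(2,3),(4,5),(5,6),(7,8),(8,9)$ or the reversal of one of these. It involves exactly one of $2,5,8$. It determines the letter of $w$ in which it occurs and the position inside this letter; for instance $(3,2)$ occurs only in $x^{-1}$, at the beginning.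
* *Junction*, between two letters of $w$: both types are in $\{1,3,4,6,7,9\}$. The last types of the letters $x,x^{-1},y,y^{-1},z,z^{-1}$ are $3,1,6,4,9,7$, and the first types are $1,3,4,6,7,9$. So the last type of a letter equals the first type of the next letter only if the two letters are mutually inverse, which does not happen as $w$ is reduced. Hence $\lambda\ne\mu$.

So always $\lambda\neq\mu$, and the two kinds cannot be confused. The separator is $t$ for $(1,2)$, $t^{-1}$ for $(2,1)$, and trivial in all other cases. So
$$\text{the separator depends only on }(\lambda,\mu).\tag{1}$$
Since $\lambda\ne\mu$, consecutive long edges are not connected; since $\Omega$ is symmetric, $|\beta_i^{-1}|_\Omega=|\beta_i|_\Omega\ge20K$; and $t\neq1$. So the path is admissible.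

**Step 3: $E$ is free on $x,y,z$, quasiconvex, and proper.** By Lemma 3(ii), a reduced word $w$ of length $\ell\ge1$ satisfies
$$|w|_X\ge|w|_{X\cup\mathcal A}\ge\tfrac32\ell .$$
So $w\neq1$ and $E$ is free on $x,y,z$; moreover $E$ is quasi-isometrically embedded, hence quasiconvex. Every non-trivial element of $E$ has $|\cdot|_{X\cup\mathcal A}\ge\frac32$, but $|\alpha_1|_{X\cup\mathcal A}\le1$; so $\alpha_1\notin E$ and $E\ne G$.

**Step 4: malnormality, a long thin quadrangle.** Let $g\in G$ with $gEg^{-1}\cap E\ne1$. We must show $g\in E$. Say $gw_0g^{-1}=w_0'$ with $w_0,w_0'\in E\setminus\{1\}$. Writing $w_0$ and $w_0'$ as conjugates in $E$ of cyclically reduced words, and multiplying $g$ on both sides by elements of $E$, we may assume $gwg^{-1}=w'$ with $w,w'$ cyclically reduced non-empty words in the basis. Replacing $g$ by $g^{-1}$ if necessary, we may assume $|w'|\le|w|$, where $|\cdot|$ denotes the length of a word in the basis.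

For $N\ge1$ let $P$ be the path from $g$ labelled $w^N$ and $P'$ the path from $1$ labelled $w'^N$. These words are reduced, so the paths are admissible, with $k=3N|w|$ and $k'=3N|w'|\le k$ long edges. Let $q$ and $q'$ be geodesics from $1$ to $g$ and from $w'^N$ to $w'^Ng=gw^N$; each has length $f=|g|_{X\cup\mathcal A}$. The cycle $qPq'^{-1}P'^{-1}$ has at most $(2k-1)+(2k'-1)+2=2(k+k')$ sides.

By Lemma 3(i), connectedness between long edges of $P$ and long edges of $P'$ is a partial bijection. Call connected pairs *matched*, and let $m\le k'$ be their number. Again by Lemma 3(i), each edge of $q$ or $q'$ is connected to at most one long edge of $P$ and to at most one of $P'$. So at most $2f$ long edges of $P$ and at most $2f$ of $P'$ are connected to edges of $q$ or $q'$. The remaining unmatched long edges, at least $k+k'-2m-4f$ in number, are isolated. So (F2) gives $(k+k'-2m-4f)\cdot20K\le2(k+k')K$. As $m\le k'\le k$,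
$$k-m\le k+k'-2m\le\tfrac1{10}(k+k')+4f\le\tfrac k5+4f .\tag{2}$$
If no two consecutive long edges of $P$ were matched, then at most $(k+1)/2$ would be matched, so $k-m\ge(k-1)/2$. By (2) this is false for large $N$. We fix such an $N$. So there are consecutive long edges $p_j,p_{j+1}$ of $P$, of types $\lambda\ne\mu$, matched to long edges $p'_a,p'_b$ of $P'$. Here $a\neq b$, as the types differ.

**Step 5: the partners are consecutive.** Put $d=|a-b|$. Consider the cycle formed by

* $u_j$, from $(p_j)_+$ to $(p_{j+1})_-$;
* an edge (or trivial path) with label in $A_\mu$ to the endpoint of $p'_b$ facing $p'_a$;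
* the part of $P'^{\pm1}$ strictly between $p'_b$ and $p'_a$;
* an edge (or trivial path) with label in $A_\lambda$ back to $(p_j)_+$.

The edges in the second and fourth item exist because $p_{j+1}$ is connected to $p'_b$ and $p_j$ to $p'_a$. The third item consists of $d-1$ long edges and $d$ separators. So there are at most $3+(d-1)+d=2d+2$ sides. The $d-1$ long edges of $P'$ in the third item are isolated: they are pairwise not connected, and being connected to the $A_\mu$-edge or the $A_\lambda$-edge means being connected to $p'_b$ or $p'_a$, respectively, which Lemma 3(i) excludes. If $d\ge2$, then (F2) gives $(d-1)\cdot20K\le(2d+2)K\le6(d-1)K$, a contradiction. So $d=1$.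

**Step 6: the two paths share a vertex.** Let $P''=P'$ if $b=a+1$, and $P''=P'^{-1}$ if $b=a-1$. Then $P''$ starts at a vertex of $E$ (namely $1$ or $w'^N$) and is labelled by a reduced word in the basis. After renumbering its long edges, two consecutive ones $p''_a,p''_{a+1}$ are connected to $p_j,p_{j+1}$ respectively. Both consecutive pairs have the same types $(\lambda,\mu)$; by (1) they have the same separator $u\in\{1,t,t^{-1}\}$. Let $v=(p_j)_+$ and $v''=(p''_a)_+$. Then $(p_{j+1})_-=vu$ and $(p''_{a+1})_-=v''u$. Connectedness gives
$$v^{-1}v''\in A_\lambda,\qquad (vu)^{-1}(v''u)=u^{-1}(v^{-1}v'')u\in A_\mu .$$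
So $v^{-1}v''\in A_\lambda\cap uA_\mu u^{-1}=1$, since $A_\lambda$ and $A_\mu$ are not conjugate (F0). Hence $v=v''$.

**Step 7: $g\in E$.** If $(\lambda,\mu)$ is a junction pair, then $v$ is reached from $g$ by whole letters, so $v\in gE$; likewise $v''\in E$. So $g\in E$. If $(\lambda,\mu)$ is inner, it determines the current letter and the position in it, hence the initial segment $c$ of that letter that has been read. So $v=gec$ and $v''=e''c$ with $e,e''\in E$, and $v=v''$ gives $g=e''e^{-1}\in E$.

So $E$ is malnormal, quasiconvex and infinite, and $G$ is hyperbolic relative to $\{E\}$ by (F1). $\square$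

## 9. The relator $x(y^Lz^L)^{-1}$

**Lemma 6.** *Let $S\le G$ be non-cyclic, $t\in G$, and $B\subset G$ finite. There is $1\ne r\in StS$ such that $\bar G=G/\langle\!\langle r\rangle\!\rangle$ is torsion-free hyperbolic, $G\to\bar G$ is injective on $B$, and the image of $S$ is non-cyclic and contains the image of $t$.*

*Proof.* If $t=1$, replace $t$ by a non-trivial element of $S$: this does not change $StS=S$, and the statement about the image of $1$ is trivial. So let $t\ne1$. Take $E=\langle x,y,z\rangle$ from Lemma 5, and a finite $\mathcal F\subset E\setminus\{1\}$ such that (F3), with the given $B$, and (F4) apply to every $R\lhd E$ with $R\cap\mathcal F=\emptyset$. (For (F3) only the elements of $\mathcal F$ lying in $E$ matter.)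

**Step 1: choice of $r$.** Let $L\ge1$ exceed the lengths of all $f\in\mathcal F$ in the basis $x,y,z$. Put $U=y^Lz^L$ and $r=xU^{-1}$, and let $R$ be the normal closure of $r$ in $E$. Since $r,y,z$ is also a basis of $E$, $E/R$ is free on the images of $y,z$. So $R$ is the kernel of the retraction $\rho:E\to\langle y,z\rangle$ with $x\mapsto U$, $y\mapsto y$, $z\mapsto z$.

**Step 2: $\rho(f)\neq1$ for all $f\in\mathcal F$, that is, $R\cap\mathcal F=\emptyset$.** Write $f$ in reduced form as
$$f=c_0x^{\varepsilon_1}c_1\cdots x^{\varepsilon_k}c_k,\qquad c_i\in\langle y,z\rangle,\quad |c_i|<L,\quad \varepsilon_i=\pm1,$$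
with $c_i\neq1$ if $\varepsilon_i=-\varepsilon_{i+1}$. If $k=0$, then $\rho(f)=f\neq1$. Let $k\ge1$. Each $U^{\varepsilon_i}$ is a product of two *halves*, $y^L\cdot z^L$ or $z^{-L}\cdot y^{-L}$, which are powers of different generators. We group
$$\rho(f)=c_0U^{\varepsilon_1}c_1\cdots U^{\varepsilon_k}c_k$$
into blocks: a first block ($c_0$ and the first half of $U^{\varepsilon_1}$); middle blocks (the second half of $U^{\varepsilon_i}$, then $c_i$, then the first half of $U^{\varepsilon_{i+1}}$, for $1\le i<k$); and a last block (the second half of $U^{\varepsilon_k}$ and $c_k$). For instance, for $f=xyx^{-1}$ the blocks are $y^L$, $z^Lyz^{-L}$, $y^{-L}$, and for $f=xzx^{-1}$ they are $y^L$, $z^Lzz^{-L}=z$, $y^{-L}$. The idea is that cancellation inside a block never eats up the block, and that there is none between blocks.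

A middle block is $a^{\delta L}\,c\,b^{\eta L}$ with $c=c_i$, $\delta,\eta\in\{1,-1\}$, $a^{\delta L}\in\{z^L,y^{-L}\}$ and $b^{\eta L}\in\{y^L,z^{-L}\}$.

* *Case $a\ne b$.* This is the case $\varepsilon_i=\varepsilon_{i+1}$. Split off from $c$ first the maximal initial power of $a$ and then, from the rest, the maximal terminal power of $b$: we get $c=a^gc'b^h$ in reduced form, where $c'=1$, or $c'$ starts with $b^{\pm1}$ and ends with $a^{\pm1}$. As $|g|,|h|<L$, the block has the reduced form $a^{\delta L+g}c'b^{\eta L+h}$ with non-zero outer exponents.
* *Case $a=b$.* This is the case $\varepsilon_i=-\varepsilon_{i+1}$; then $\eta=-\delta$ and $c\ne1$. Let $a'$ be the other generator. Either $c=a^g$ with $g\ne0$, and the block equals $a^g$. Or $c=a^gc'a^h$ in reduced form with $c'$ starting and ending with $a'^{\pm1}$; then, as $|g|,|h|<L$, the block has the reduced form $a^{\delta L+g}c'a^{-\delta L+h}$ with non-zero outer exponents.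

So the reduced form of each middle block is non-empty, starts with a non-zero power of the generator occurring in the second half of $U^{\varepsilon_i}$, and ends with a non-zero power of the generator occurring in the first half of $U^{\varepsilon_{i+1}}$. In the same way, since $|c_0|,|c_k|<L$, the reduced form of the first block ends, and that of the last block begins, with a non-zero power of the generator of its half. At the border of two neighboring blocks the two halves of one $U^{\varepsilon_i}$ meet, and they involve different generators. So the concatenation of the reduced blocks is reduced and non-empty, and $\rho(f)\ne1$.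

**Step 3: all conclusions except torsion-freeness.** Let $M=\langle\!\langle R\rangle\!\rangle=\langle\!\langle r\rangle\!\rangle$. By (F3), $\bar G=G/M$ is hyperbolic relative to $\bar E=EM/M\cong E/R\cong\langle y,z\rangle$, which is free of rank $2$ and hence hyperbolic. So $\bar G$ is hyperbolic by (F5). The map $G\to\bar G$ is injective on $B$. It is also injective on $\langle y,z\rangle\le S$, because
$$M\cap\langle y,z\rangle=(M\cap E)\cap\langle y,z\rangle=R\cap\langle y,z\rangle=1,$$
the last equality since $\rho$ is the identity on $\langle y,z\rangle$. So the image of $S$ contains a free group of rank $2$ and is non-cyclic. We have $r\neq1$, as $r$ is an element of a basis of $E$. Write $x=s_1ts_2$ with $s_i\in S$. Then $r=s_1ts_2U^{-1}\in StS$ since $U\in S$, and in $\bar G$ the image of $t$ equals that of $s_1^{-1}Us_2^{-1}\in S$.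

**Step 4: how $\bar G$ acts on $M^{ab}$.** It remains to exclude torsion. By (F4), $M=\ast_{\tau\in\mathcal T}\tau R\tau^{-1}$ with $\mathcal T$ a left transversal of $EM=ME$ in $G$. As $R\le E$ is free, $M$ is free, and $M^{ab}=\bigoplus_{\tau\in\mathcal T}B_\tau$, where $B_\tau$ is the image of $\tau R\tau^{-1}$. Conjugation makes $M^{ab}$ a module for $G/M=\bar G$. Let $g\in G$, $\tau\in\mathcal T$ and write $g\tau=\tau'\mu e$ with $\tau'\in\mathcal T$, $\mu\in M$, $e\in E$. As $eRe^{-1}=R$,
$$g(\tau R\tau^{-1})g^{-1}=(\tau'\mu\tau'^{-1})\,(\tau'R\tau'^{-1})\,(\tau'\mu\tau'^{-1})^{-1},\qquad \tau'\mu\tau'^{-1}\in M .$$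
Conjugation by elements of $M$ is trivial on $M^{ab}$. So $g$ maps $B_\tau$ onto $B_{\tau'}$: $\bar G$ permutes the summands $B_\tau$ as it permutes the cosets in $G/EM=\bar G/\bar E$.

**Step 5: no torsion.** Suppose $\bar G$ has non-trivial torsion. Then there is a subgroup $Z\le\bar G$ of prime order $q$. Let $G_Z\ge M$ be its preimage in $G$. If $1\ne c\in Z$ fixed a coset $\bar g\bar E$, then $\bar g^{-1}c\bar g$ would be a non-trivial torsion element of the free group $\bar E$, which is impossible. So $Z$ acts freely on $\bar G/\bar E$. Choosing one $\tau$ in each $Z$-orbit, $M^{ab}$ is the direct sum of the submodules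
$$\bigoplus_{c\in Z}cB_\tau\cong\mathbb ZZ\otimes_{\mathbb Z}B_\tau .$$
These are induced from the trivial subgroup, so by Shapiro's lemma $H_i(Z;M^{ab})=0$ for all $i\ge1$.

Now use the Lyndon–Hochschild–Serre spectral sequence
$$E^2_{i,j}=H_i(Z;H_j(M;\mathbb Z))\Longrightarrow H_{i+j}(G_Z;\mathbb Z),\qquad d^2:E^2_{i,j}\to E^2_{i-2,j+1}.$$
As $M$ is free, only the rows $j=0,1$ are non-zero: $H_0(M;\mathbb Z)=\mathbb Z$ with trivial action, and $H_1(M;\mathbb Z)=M^{ab}$. By the preceding paragraph row $1$ is concentrated in $i=0$. So the only differential that can be non-zero is $E^2_{2,0}\to E^2_{0,1}$, and in total degree $i\ge3$ only $E^2_{i,0}$ contributes. Hence $H_i(G_Z;\mathbb Z)\cong H_i(Z;\mathbb Z)$ for $i\ge3$, and this is $\mathbb Z/q\neq0$ for all odd $i\ge3$. But $G$ has finite cohomological dimension by (F0), hence so does its subgroup $G_Z$, and $H_i(G_Z;\mathbb Z)=0$ for large $i$. This contradiction shows that $\bar G$ is torsion-free. $\square$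

## 10. The sequence of quotients and its limit: proof of Theorem B

**Step 1: tasks and states.** Let $Q$ be finite, $F$ a free group of finite rank $\ge2$ with an epimorphism $F\to Q$, and $N$ its kernel. Since $N$ has finite index, $N=\langle t_1,\dots,t_m\rangle$ for some $m\ge1$. Enumerate as *tasks* $\tau_1,\tau_2,\dots$ all pairs $(u,v)\in F\times F$ and all single elements $u\in F$. The pairs will yield (b) and the single elements will yield (c) of Proposition 2. Fix a sequence $\sigma\in\{0,1\}^{\mathbb N}$; it serves to produce many groups.

A *state* is a pair $(\pi,B)$, where $\pi:F\to G'$ is an epimorphism onto a torsion-free non-cyclic hyperbolic group with $\ker\pi\le N$, and $B\subset F$ is a finite set with $1\notin\pi(B)$ (elements that must stay alive). We start with $(\mathrm{id}_F,\emptyset)$.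

**Step 2: one step.** At step $j$ let the state be $(\pi,B)$, and put $N'=\pi(N)\lhd G'$. It has finite index in $G'$. So it is non-cyclic, for otherwise $G'$ would be virtually cyclic, hence cyclic by (F0).

*Idle steps.* If $\tau_j=(u,v)$ and $\langle\pi(u),\pi(v)\rangle$ is cyclic, or if $\tau_j=u$ and $\pi(u)=1$, change nothing.

*Active steps.* In all other cases the step is *active*, and we first choose a non-cyclic subgroup $S_0$.

* If $\tau_j=(u,v)$, let $S_0=\langle\pi(u),\pi(v)\rangle$.
* If $\tau_j=u$, choose $g\in N$ such that $\pi(u)$ and $\pi(gug^{-1})$ do not commute, and let $S_0=\langle\pi(u),\pi(gug^{-1})\rangle$. Such a $g$ exists: let $A$ be the maximal cyclic subgroup of $G'$ containing $\pi(u)\ne1$. If $\pi(gug^{-1})$ commutes with $\pi(u)$, it lies in $C_{G'}(\pi(u))\le A$, so $\pi(g)A\pi(g)^{-1}\cap A\neq1$ and $\pi(g)\in A$ by (F0). But $N'\not\le A$, since $N'$ is not cyclic. So we may take $g\in N$ with $\pi(g)\notin A$.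

Put $S=S_0\cap N'$. It has finite index in $S_0$, so it is non-cyclic: otherwise $S_0$ would be torsion-free virtually cyclic, hence cyclic. Apply Lemma 6 to $G'$, $S$, $\pi(t_1)$ and the finite set $\{1\}\cup\pi(B)$. We obtain $r\neq1$. Choose also $\tilde r\in F$ with $\pi(\tilde r)=r$. Suppose that this is the $i$-th active step.

* If $\sigma(i)=0$, pass to $G'/\langle\!\langle r\rangle\!\rangle$ and keep $B$ (the element $\tilde r$ is not used).
* If $\sigma(i)=1$, do not kill $r$. Instead put $\tilde r$ into $B$; this is allowed since $r\neq1$. Apply Lemma 6 again to $G'$, $S$, $\pi(t_1)$ and $\{1\}\cup\pi(B)$ with the new $B$, and pass to the resulting quotient.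

In both cases the image of $t_1$ now lies in the image of $S$. Then apply Lemma 6 successively with the current group, the current images of $S$, of $t_2,\dots,t_m$ (one after the other), and of $\{1\}\cup B$.

**Step 3: the result is a state, and the image of $S_0$ contains the image of $N$.** By Lemma 6, each new group is torsion-free hyperbolic and the image of $S$ in it is non-cyclic; so the group is non-cyclic and the next application of Lemma 6 is legitimate. As the maps are injective on the image of $\{1\}\cup B$, elements of $B$ keep non-trivial images. All relators lie in (image of $S$)(image of $t_i$)(image of $S$), hence in the image of $N$, since $S\le N'$. The image of $N$ is normal, so it contains the normal closures of the relators. As the kernel of the map from $F$ was contained in $N$ before, it stays inside $N$. So we have a state again. Finally each $t_i$ has its image in the image of $S$, and this persists in further quotients. So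
$$\text{after an active step the image of }S_0\text{ contains the image of }N.\tag{3}$$

All choices are fixed once and for all as functions of the state, the step $j$ and the position $i$. In particular the choice of $S_0$, $S$, $r$ and $\tilde r$ at the $i$-th active step does not depend on $\sigma(i)$.

**Step 4: the limit.** Let $\pi_j:F\to G_j$ be the map after step $j$, and put
$$\mathcal K_\sigma=\bigcup_j\ker\pi_j\le N,\qquad G=G_\sigma=F/\mathcal K_\sigma,\qquad D=N/\mathcal K_\sigma .$$
The union is ascending, so $\mathcal K_\sigma$ is a normal subgroup of $F$. The group $G$ is finitely generated and $G/D\cong F/N\cong Q$. We verify (a), (b), (c) of Proposition 2.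

*(a)* If $g^k=1$ in $G$ with $k\ge1$, then a preimage $\tilde g$ of $g$ satisfies $\tilde g^k\in\ker\pi_j$ for some $j$. As $G_j$ is torsion-free, $\tilde g\in\ker\pi_j$ and $g=1$. So $G$ is torsion-free. If $D$ were abelian, the finitely many commutators $[t_i,t_l]$ would all lie in some $\ker\pi_j$. Then $\pi_j(N)$ would be abelian, hence cyclic by (F0) (it is contained in the centralizer of any of its non-trivial elements). But $\pi_j(N)$ has finite index in the non-cyclic group $G_j$ and is non-cyclic, as seen in Step 2. So $D$ is non-abelian, and being non-trivial and torsion-free it is infinite.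

*(b)* Let $u,v\in G$ with preimages $\tilde u,\tilde v$, and let $\tau_j=(\tilde u,\tilde v)$. If step $j$ was idle, $\langle u,v\rangle$ is an image of a cyclic group, hence cyclic. If it was active, (3) says $N\le\langle\tilde u,\tilde v\rangle\ker\pi_j$, so $D\le\langle u,v\rangle$.

*(c)* Let $1\ne u\in G$ with preimage $\tilde u$, and let $\tau_j=\tilde u$. The image of $\tilde u$ is non-trivial at every stage, so step $j$ was active. With the element $\tilde g\in N$ chosen in it, (3) gives $N\le\langle\tilde u,\tilde g\tilde u\tilde g^{-1}\rangle\ker\pi_j$. So the image $g\in D$ of $\tilde g$ satisfies $D\le\langle u,gug^{-1}\rangle$.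

Proposition 2 gives conditions 1–3 for $G_\sigma$, and Proposition 1 the statements on the $T$-property.

**Step 5: there are $2^{\aleph_0}$ isomorphism types.** Every $u\in F\setminus\mathcal K_\sigma$ gives an active step, and $F\setminus\mathcal K_\sigma$ is infinite because $G_\sigma$ is infinite. So for each $\sigma$ there are infinitely many active steps. Let $\sigma\ne\sigma'$ first differ at $i$, say $\sigma(i)=0$ and $\sigma'(i)=1$. The two constructions coincide up to the beginning of the $i$-th active step, where the same $\tilde r$ is chosen. For $\sigma$ the element $\tilde r$ is killed. For $\sigma'$ it enters $B$, and so has non-trivial image at all later stages and in $G_{\sigma'}$. So $\mathcal K_\sigma\ne\mathcal K_{\sigma'}$, and there are $2^{\aleph_0}$ different kernels $\mathcal K_\sigma$. A given countable group is isomorphic to $F/\mathcal K$ for at most countably many kernels $\mathcal K$, because there are only countably many homomorphisms from the finitely generated group $F$ to it. Hence there are $2^{\aleph_0}$ isomorphism classes among the $G_\sigma$. This proves Theorem B and, with $Q=D_8$, Theorem A. $\square$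

## 11. Generation by two elements: the structure of all minimal non-$T$ groups

The following supplement is not needed for the existence result, and its proof uses only Section 1. Here $H^G$ denotes the normal closure of $H$ in $G$.

**Theorem C.** *Let $G$ be a minimal non-$T$ group, finite or infinite. Then there is a subgroup $H$ such that $K:=N_G(H)$ is normal in $G$ of prime index $p$. For each $x\in G\setminus K$ there is $h\in H$ with $xhx^{-1}\notin H$, and for every such $h$ we have $G=\langle x,h\rangle$. Moreover $G/H^G$ is a finite cyclic $p$-group. In particular $G$ is $2$-generated.*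

*Example.* In $G=D_8$ take $H=\langle b\rangle$. Then $K=N_G(H)=\langle a^2,b\rangle$ has index $2$, $H^G=\langle b,a^2b\rangle=K$, and for $x=a$, $h=b$ we have $G=\langle a,b\rangle$.

*Proof.* **Step 1: the subgroup $H$ and a normal subgroup above it.** Since $G$ is not a $T$-group, it has subnormal subgroups that are not normal. Let $H$ be one of least possible defect $d\ge2$, with $H=S_0\lhd S_1\lhd\cdots\lhd S_d=G$. The subgroup $S_1$ is subnormal of defect at most $d-1$, so by minimality of $d$ it is normal in $G$. Put $K_0=S_1$. Then $H\lhd K_0\lhd G$, and $K_0\ne G$ since $H$ is not normal in $G$.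

**Step 2: $N_G(H)$ is normal of prime index.** Let $g\notin N_G(H)$. Then $H\lhd K_0\lhd\langle K_0,g\rangle$, so $H$ is subnormal in $\langle K_0,g\rangle$, but not normal. So $\langle K_0,g\rangle$ is not a $T$-group, hence equals $G$. Therefore $G/K_0$ is cyclic, generated by the class of any $g\notin N_G(H)$; so its proper subgroup $N_G(H)/K_0$ contains every non-generator. The group $G/K_0$ is not infinite cyclic, since the elements $2,3$ of $\mathbb Z$ are non-generators and together generate $\mathbb Z$. Its order is not divisible by two distinct primes $p,q$, since the $p$-th and $q$-th powers of a generator would be non-generators that together generate the group. It is non-trivial, since it has a proper subgroup. So it is a non-trivial finite cyclic $p$-group for some prime $p$. Its non-generators form the subgroup of index $p$, which is maximal, so this subgroup is $N_G(H)/K_0$. Hence $K=N_G(H)$ is normal of index $p$ in $G$.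

**Step 3: two generators.** Let $x\in G\setminus K$. If $xHx^{-1}\le H$, then repeated conjugation by $x$ gives $x^pHx^{-p}\le xHx^{-1}\le H$. As $x^p\in K$, the left-hand side is $H$; so $xHx^{-1}=H$ and $x\in N_G(H)=K$, a contradiction. So there is $h\in H$ with $xhx^{-1}\notin H$. For any such $h$ put $L=\langle x,h\rangle$. If $L\neq G$, then $L$ is a $T$-group. Since $H\lhd K\lhd G$, we have $H\cap L\lhd K\cap L\lhd L$, so $H\cap L\lhd L$. As $h\in H\cap L$ and $x\in L$, this gives $xhx^{-1}\in H$, a contradiction. So $G=\langle x,h\rangle$.

**Step 4: the quotient $G/H^G$.** As $H\le K\lhd G$, we have $H^G\le K$. By Step 3, $G/H^G$ is generated by the image of each $x\in G\setminus K$. So it is a cyclic group in which every element outside the subgroup $K/H^G$ of index $p$ is a generator. It is not infinite: in $\mathbb Z$ the subgroup of index $p$ is $p\mathbb Z$, and a prime $q\ne p$ lies outside $p\mathbb Z$ and does not generate $\mathbb Z$. So it is isomorphic to $\mathbb Z/n$ with $p\mid n$, and $K/H^G$ corresponds to $p\mathbb Z/n\mathbb Z$. If a prime $q\neq p$ divided $n$, the class of $q$ would lie outside $p\mathbb Z/n\mathbb Z$ and would not generate $\mathbb Z/n$. So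 $n$ is a power of $p$, and $G/H^G$ is a finite cyclic $p$-group. $\square$
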